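\title{The class of synthesizable pseudofunctions is not Borel}

\begin{abstract}
A pseudomeasure $S$ on the circle is synthesizable if it annihilates every function with absolutely convergent Fourier series that vanishes on the support of $S$. We prove the conjecture that the synthesizable pseudofunctions of norm at most one do not form a Borel subset of the unit ball of the space of pseudomeasures with its weak*-topology; in fact they form a $\mathbf{\Pi}^1_1$-complete set. To each tree $T$ on the natural numbers we attach a pseudofunction $S_T$ that depends continuously on $T$ in norm and is synthesizable exactly when $T$ has no infinite branch. It is an infinite product of signed kernels, one for each node of $T$, each acting on its own block of binary digits. We also show that the class is non-Borel in every relatively norm-open part of the unit ball of pseudofunctions, and that the number of iterated weak*-sequential limits needed to reach a synthesizable pseudofunction from measures on its support is unbounded below $\omega_1$.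
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathbf T=\mathbf R/\mathbf Z$, $e_n(t)=e^{2\pi int}$ and $\omega=\{0,1,2,\dots\}$. Let $A$ be the Banach algebra of functions on $\mathbf T$ with absolutely convergent Fourier series, $\|f\|_A=\sum_n|\hat f(n)|$. A \emph{pseudomeasure} is a distribution $S$ on $\mathbf T$ with bounded Fourier coefficients; the pseudomeasures form the Banach space $PM$ with norm $\|S\|_{PM}=\sup_n|\hat S(n)|$. A \emph{pseudofunction} is an $S\in PM$ with $\hat S(n)\to0$ as $|n|\to\infty$, and $PF$ is the closed subspace of pseudofunctions. The Fourier transform identifies $PF$, $A$, $PM$ with $c_0(\mathbf Z)$, $\ell^1(\mathbf Z)$, $\ell^\infty(\mathbf Z)$, so $PF^*=A$ and $A^*=PM$ under the pairing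
\[
\langle f,S\rangle=\sum_n\hat f(n)\hat S(-n).
\]
Complex Borel measures are pseudomeasures, with $\langle f,\mu\rangle=\int f\,d\mu$ and $\|\mu\|_{PM}$ at most the total variation of $\mu$; functions in $L^1(\mathbf T)$ are pseudofunctions by the Riemann--Lebesgue lemma.

The support $\operatorname{supp}S$ is the complement of the largest open set $O$ such that $\langle\psi,S\rangle=0$ for all smooth $\psi$ with support in $O$. A pseudomeasure $S$ annihilates every $f\in A$ that vanishes \emph{in a neighborhood of} $\operatorname{supp}S$: the convolutions of $f$ with a smooth approximate identity of shrinking support are eventually supported off $\operatorname{supp}S$, and they converge to $f$ in $A$. We call $S$ \emph{synthesizable} if the neighborhood can be dispensed with, that is, if $\langle f,S\rangle=0$ for every $f\in A$ that vanishes \emph{on} $\operatorname{supp}S$.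

There is a dual description. For closed $E\subseteq\mathbf T$ let $M(E)$ be the space of measures with support in $E$ and let $N(E)$ be its weak*-closure in $PM$. A function $f\in A$ is annihilated by $M(E)$ if and only if it vanishes on $E$ (test with point masses), so by the Hahn--Banach theorem $N(E)$ consists of the $S\in PM$ that annihilate all $f\in A$ vanishing on $E$. Hence
\begin{equation}\label{eq:dual}
S\text{ is synthesizable}\iff S\in N(\operatorname{supp}S).
\end{equation}
In particular every measure is synthesizable, and so is every $S$ with support $\mathbf T$.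

Let $B_1(PM)$ be the closed unit ball of $PM$ with the weak*-topology, a compact metrizable space, and let
\[
\mathcal S_0=\{S\in PF:\ \|S\|_{PM}\le1,\ S\text{ is synthesizable}\}.
\]
It is known that $\mathcal S_0$ is a coanalytic ($\mathbf{\Pi}^1_1$) subset of $B_1(PM)$; this reflects the quantifier ``for every $f\in A$'' in the definition (Section~\ref{sec:prelim} recalls the terms and the argument). The problem, which comes from \cite{CSP}, is whether this quantifier can be replaced by countably many conditions.

\medskip
\noindent\textbf{Conjecture.} \emph{The class $\mathcal S_0$ is not Borel in $B_1(PM)$.}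
\medskip

To see what is at stake, unfold \eqref{eq:dual}. Put $M(E)^{(0)}=M(E)$, and for an ordinal $\alpha>0$ let $M(E)^{(\alpha)}$ be the set of weak*-limits of sequences from $\bigcup_{\beta<\alpha}M(E)^{(\beta)}$. These are increasing subspaces of $N(E)$. Their union over $\alpha<\omega_1$ is weak*-sequentially closed, hence meets each (metrizable) ball in a weak*-closed set, and is therefore weak*-closed by the Krein--\v{S}mulian theorem; so it equals $N(E)$. Thus a synthesizable $S$ is reached from measures on its support by iterating sequential limits up to some countable ordinal. If a single countable ordinal sufficed for all $S\in\mathcal S_0$, then $\mathcal S_0$ would be described by existential quantifiers only, and a set with descriptions of both kinds is Borel. The pseudofunctions that come to mind first, those in $L^1$, need no limit at all. But nothing in the definition bounds the number of limits, and one is led to compare $\mathcal S_0$ with the standard set whose membership is certified by an induction of unbounded countable length, the set of well-founded trees.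

A \emph{tree} is a set $T\subseteq\omega^{<\omega}$ of finite sequences of natural numbers that contains the empty sequence $()$ and is closed under initial segments. The trees form a closed subspace $\mathrm{Tr}$ of the compact metrizable space $2^{\omega^{<\omega}}$. For $b\in\omega^\omega$ let $b|n$ be the initial segment of length $n$; $b$ is an \emph{infinite branch} of $T$ if $b|n\in T$ for all $n$, and $\mathrm{WF}$ is the set of \emph{well-founded} trees, those without an infinite branch.

\begin{theorem}\label{thm:main}
There is a map $T\mapsto S_T$ from $\mathrm{Tr}$ to $PF$, continuous for the norm of $PM$, with $\|S_T\|_{PM}\le2$, such that $S_T$ is synthesizable if and only if $T\in\mathrm{WF}$. Hence $\mathcal S_0$ is $\mathbf{\Pi}^1_1$-complete; in particular it is not Borel.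
\end{theorem}

So the conjecture is true. The construction also gives a local version, and the theorem implies that the transfinite process above does not stop at any countable stage, even within $PF$.

\begin{theorem}\label{thm:local}
For every nonempty relatively norm-open subset $\mathcal V$ of the unit ball of $PF$ there is a norm-continuous reduction of $\mathrm{WF}$ to $\mathcal S_0\cap\mathcal V$. So $\mathcal S_0\cap\mathcal V$ is $\mathbf{\Pi}^1_1$-complete, hence not Borel.
\end{theorem}

\begin{theorem}\label{thm:order}
For every $\alpha<\omega_1$ there is a synthesizable $S\in PF$ with $S\notin M(\operatorname{supp}S)^{(\alpha)}$.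
\end{theorem}

The analytic core of the proof is Proposition~\ref{prop:kernel}, which is stated and tried out on one and two blocks of digits in Section~\ref{sec:idea} and proved in Section~\ref{sec:kernel}. Sections~\ref{sec:construction}--\ref{sec:wf} prove Theorem~\ref{thm:main}, and Section~\ref{sec:more} proves Theorems~\ref{thm:local} and~\ref{thm:order}.

\section{Background}\label{sec:prelim}

\subsection*{Pseudomeasures}
We use three elementary facts.
\begin{enumerate}
\item[(P1)] A norm-bounded sequence in $PM$ whose Fourier coefficients converge is weak*-convergent, because trigonometric polynomials are dense in $A$. Thus on each ball of $PM\subseteq\mathbf C^{\mathbf Z}$ the weak*-topology is the product topology. Conversely, weak*-convergent sequences are bounded, by uniform boundedness.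
\item[(P2)] Smooth functions belong to $A$. Hence for open $O$ the set $\{S:\operatorname{supp}S\cap O=\emptyset\}$ is weak*-closed: a weak*-limit of pseudomeasures supported in a closed set $E$ is supported in $E$.
\item[(P3)] For $f\in A$ and $S\in PM$ the product $fS$ is defined by $\langle h,fS\rangle=\langle hf,S\rangle$. Then $\widehat{fS}(n)=\sum_k\hat f(k)\hat S(n-k)$ and $\|fS\|_{PM}\le\|f\|_A\|S\|_{PM}$; if $S\in PF$, then $fS\in PF$ by dominated convergence.
\end{enumerate}

\subsection*{Analytic and coanalytic sets}
Let $Y$ be a Polish (separable, completely metrizable) space. A subset of $Y$ is \emph{analytic} ($\mathbf{\Sigma}^1_1$) if it is the projection of a closed subset of $Y\times\omega^\omega$, and \emph{coanalytic} ($\mathbf{\Pi}^1_1$) if its complement is analytic. Borel sets are analytic. Analytic sets are closed under countable unions and intersections, under preimages by Borel maps, and under projections $Y\times Y'\to Y$ with $Y'$ Polish. By Suslin's theorem a set that is both analytic and coanalytic is Borel, and $\omega^\omega$ has an analytic subset that is not Borel. A \emph{reduction}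 of $P\subseteq Y$ to $P'\subseteq Y'$ is a continuous $\pi:Y\to Y'$ with $P=\pi^{-1}(P')$. A coanalytic set is \emph{$\mathbf{\Pi}^1_1$-complete} if every coanalytic subset of $\omega^\omega$ has a reduction to it. A complete set is not Borel, since continuous preimages of Borel sets are Borel, and a coanalytic set to which a complete set reduces is complete.

It is a classical theorem of Lusin and Sierpi\'nski that $\mathrm{WF}$ is $\mathbf{\Pi}^1_1$-complete. Its complement is the projection of the closed set of pairs $(T,b)$ with $b$ a branch of $T$, so it is coanalytic. If $P\subseteq\omega^\omega$ is the projection of a closed set $C_0\subseteq\omega^\omega\times\omega^\omega$, let $T(x)$ consist of $()$ and of all $u\in\omega^{<\omega}$ such that some $(x',b)\in C_0$ has $x'|n=x|n$ and $b|n=u$, where $n$ is the length of $u$. Whether $u\in T(x)$ depends only on $x|n$, so $x\mapsto T(x)$ is continuous; and $b$ is a branch of $T(x)$ if and only if $(x,b)\in C_0$, because $C_0$ is closed. So $x\mapsto T(x)$ reduces the complement of $P$ to $\mathrm{WF}$.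

Let $K(\mathbf T)$ be the compact metrizable space of closed subsets of $\mathbf T$ with the Hausdorff metric (the empty set is an isolated point). We regard $PM$ as a subset of the Polish space $\mathbf C^{\mathbf Z}$; it is Borel, being a countable union of compact balls.

\begin{lemma}\label{lem:borel}
The map $S\mapsto\operatorname{supp}S$ from $PM$ to $K(\mathbf T)$ is Borel, the set $PF\cap B_1(PM)$ is Borel, and $\mathcal S_0$ is coanalytic.
\end{lemma}

\begin{proof}
The topology of $K(\mathbf T)$ is generated by countably many sets $\{E:E\cap O\ne\emptyset\}$ and $\{E:E\subseteq O\}$ with $O$ open. If $F_1\subseteq F_2\subseteq\cdots$ are closed sets whose interiors exhaust $O$, then $\{E:E\subseteq O\}=\bigcup_n\{E:E\cap(\mathbf T\setminus F_n)=\emptyset\}$ by compactness. So the sets $\{E:E\cap O=\emptyset\}$ generate the Borel $\sigma$-algebra, and their preimages meet each ball in a closed set by (P1) and (P2). Next, $S\in PF$ means that for every $k\ge1$ there is $n_0$ with $|\hat S(n)|\le1/k$ for all $|n|\ge n_0$, a Borel condition. Finally, the nonsynthesizable $S\in B_1(PM)$ form the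 projection of the set of $(S,f)\in B_1(PM)\times A$ with $f=0$ on $\operatorname{supp}S$ and $\langle f,S\rangle\ne0$. This set is Borel, because $\{(E,f):f=0\text{ on }E\}$ is closed in $K(\mathbf T)\times A$ and the pairing is continuous on $B_1(PM)\times A$.
\end{proof}

\section{One block of digits, and two}\label{sec:idea}

To make synthesis fail we want a function $g\in A$ with $\hat g(0)=1$ and a pseudofunction $S$ close to the constant $1$ in norm, so that $\langle g,S\rangle$ is close to $1$, while $g$ vanishes on $\operatorname{supp}S$. We obtain this as the limit of a process in which each step halves the size of $g$ on the support. One step is provided by the following proposition. For $W\ge1$ let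
\[
X(W)=\{k2^{-W}:0\le k<2^W\},\qquad I_x=[x,x+2^{-W}]\quad(x\in X(W)),
\]
so that $x$ records the first $W$ binary digits of the points of $I_x$, and let $\mathcal G=\{k/8:-8\le k\le8\}$.

\begin{proposition}\label{prop:kernel}
There is an absolute constant $K$ with the following property. For every $\varepsilon\in(0,1)$ there are a real-valued $u\in A$ with $\|u\|_A\le K$ and $\hat u(0)=0$, a number $\Lambda\ge1$ and an integer $W_*\ge1$ such that for all $W\ge W_*$ and all $a\in\mathcal G$ there is $p:X(W)\to\mathbf R$ with
\begin{enumerate}
\item[(i)] $|p|\le\Lambda$;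
\item[(ii)] $\bigl|2^{-W}\sum_{x}(p(x)-1)e^{2\pi i\xi x}\bigr|\le\varepsilon$ for all $\xi\in\mathbf R$;
\item[(iii)] if $p(x)\ne0$, then $u$ is constant on $I_x$ and $|u(x)-a|<\frac14$.
\end{enumerate}
\end{proposition}

By (ii) with $\xi=0$ the mean of $p$ is within $\varepsilon<1$ of $1$, so $p\not\equiv0$. A function $v$ on $X(W)$ is also viewed as the step function equal to $v(x)$ on the interior of $I_x$. With $\hat s(\eta)=\int_0^1e^{2\pi i\eta z}dz$, integration over each $I_x$ gives
\begin{equation}\label{eq:step}
\int_0^1v(z)e^{2\pi i\xi z}\,dz=\hat s(\xi2^{-W})\cdot2^{-W}\sum_xv(x)e^{2\pi i\xi x},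
\end{equation}
and $|\hat s(\eta)|=|\sin\pi\eta|/\pi|\eta|\le\min(1,1/\pi|\eta|)$. So (ii) implies $\|p-1\|_{PM}\le\varepsilon$: Fourier coefficients hardly distinguish $p$ from $1$. Yet $p$ lives where $u$, a function of mean zero and bounded $A$-norm, is near the prescribed value $a$.

\begin{example}[one block]\label{ex:one}
Take $a=1$ and $g_1=1-u$. Then $\langle g_1,p\rangle=1+\langle g_1,p-1\rangle\ge1-(1+K)\varepsilon$, while $|g_1|<\frac14$ on $\operatorname{supp}p$. Therefore $\int|p|\ge4(1-(1+K)\varepsilon)$, whereas $\int p\le1+\varepsilon$: for small $\varepsilon$ the kernel $p$ must take both signs. A probability density $\kappa$ with the same support has $\langle u,\kappa-1\rangle=\int u\kappa>\frac34$, so $\|\kappa-1\|_{PM}>3/(4K)$.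
\end{example}

\begin{example}[two blocks]\label{ex:two}
Let $u_0,p_0,\Lambda_0,W_0$ come from Example~\ref{ex:one} with $\varepsilon=\varepsilon_0$. On an interval $I_{x_0}$ with $p_0(x_0)\ne0$ the remainder $1-u_0$ is a constant, which we write as $\frac12a_1(x_0)$ with $|a_1|<\frac12$; put $a_1(x_0)=0$ for the other $x_0$. Apply the proposition again with $\varepsilon_1$, getting $u_1$ and $W_1$, and let $p_1(\cdot|x_0)$ be the kernel whose target is a point of $\mathcal G$ nearest to $a_1(x_0)$. Write $t=x_0+2^{-W_0}x_1+2^{-W_0-W_1}z$ with $x_j\in X(W_j)$, $z\in[0,1)$, and put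
\[
S(t)=p_0(x_0)\,p_1(x_1|x_0),\qquad g_2(t)=1-u_0(t)-\tfrac12u_1(2^{W_0}t).
\]
Where $S\ne0$ we have $g_2=\frac12(a_1(x_0)-u_1(x_1))$, so $|g_2|<\frac12(\frac14+\frac1{16})$. The $\ell$-th Fourier coefficient of $S-p_0$ is the average over $x_0$ and $z$ of
\[
p_0(x_0)\,e^{-2\pi i\ell(x_0+2^{-W_0-W_1}z)}\cdot2^{-W_1}\sum_{x_1}\bigl(p_1(x_1|x_0)-1\bigr)e^{-2\pi i\ell2^{-W_0}x_1},
\]
so $\|S-1\|_{PM}\le\varepsilon_0+\Lambda_0\varepsilon_1$ by (ii) with $\xi=-\ell2^{-W_0}$, and $\langle g_2,S\rangle$ is within $(1+\frac32K)(\varepsilon_0+\Lambda_0\varepsilon_1)$ of $1$.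
\end{example}

The example shows what each feature of the proposition is for. The frequency $\xi$ must be real because the second block sits below the first. The function $u$ must not depend on $a$, because $g_2$ is a single function while the target varies with $x_0$. It must be constant on $I_x$, so that the next target depends on the digits already used and on no later ones. The constant $K$ must not depend on $\varepsilon$, because $\varepsilon_1$ is chosen after $\Lambda_0$. And $\frac14+\frac1{16}<\frac12$, so that the doubled remainder is again in $[-1,1]$ and the step can be repeated. After $m$ blocks the remainder is at most $2^{-m}$, while $\|g_m\|_A\le1+2K$.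

An infinite chain of blocks thus produces a nonsynthesizable pseudofunction. In $S_T$ every node of $T$ has a block, and its target is the doubled remainder left by its parent. An infinite branch is then an infinite chain. The harder half of the proof is to show that chains of unbounded finite length do no harm as long as there is no infinite one.

\section{Construction of the signed kernel}\label{sec:kernel}

\subsection*{A function in $A$ that is locally constant almost everywhere}
Condition (iii) asks for a nonconstant continuous $u$ that is constant on most short dyadic intervals. Let $c$ be the Cantor function on $[0,1]$ and define $\varphi:\mathbf T\to[-1,1]$ by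
\[
\varphi(t)=2c(2t)-1\quad(0\le t\le\tfrac12),\qquad\varphi(t+\tfrac12)=-\varphi(t).
\]
It rises from $-1$ to $1$ and falls back, so it is continuous on $\mathbf T$ and has total variation $4$. It has mean zero by the antisymmetry, and it is locally constant off a closed null set $\Delta\subset\mathbf T$ (two scaled copies of the Cantor set). It is H\"older of order $\alpha=\log2/\log3$: an interval of length at most $3^{-k}$ is covered by two triadic intervals of length $3^{-k}$, on each of which $c$ increases by at most $2^{-k}$. A H\"older function of bounded variation belongs to $A$ (Zygmund). Indeed, for $h>0$,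
\[
\sum_n4\sin^2(\pi nh)|\hat\varphi(n)|^2=\|\varphi(\cdot+h)-\varphi\|_2^2\le\|\varphi(\cdot+h)-\varphi\|_\infty\|\varphi(\cdot+h)-\varphi\|_1\le\mathrm{const}\cdot h^\alpha\cdot4h,
\]
where the $L^1$ bound follows from $|\varphi(t+h)-\varphi(t)|\le|d\varphi|((t,t+h])$ and Fubini's theorem. For $h=2^{-k-2}$ and $2^k\le|n|<2^{k+1}$ we have $\sin^2(\pi nh)\ge\frac12$, so these $n$ contribute at most $\mathrm{const}\cdot2^{-k(1+\alpha)}$ to $\sum|\hat\varphi(n)|^2$, and by the Cauchy--Schwarz inequality at most $\mathrm{const}\cdot2^{-k\alpha/2}$ to $\sum|\hat\varphi(n)|$. Put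
\[
\sigma^2=\int\varphi^2>0,\qquad C=4/\sigma^2,\qquad K=C\|\varphi\|_A .
\]

\subsection*{Tilting and extrapolating}
For integers $0<m_1<\dots<m_d$ and $|y|<1$ let
\[
u(z)=\frac Cd\sum_{j=1}^d\varphi(2^{m_j}z),\qquad f_y(z)=\prod_{j=1}^d\bigl(1+y\varphi(2^{m_j}z)\bigr)=\sum_{J\subseteq\{1,\dots,d\}}y^{|J|}\varphi_J(z),
\]
where $\varphi_J(z)=\prod_{j\in J}\varphi(2^{m_j}z)$. Since $t\mapsto\varphi(mt)$ has the same $A$-norm and mean as $\varphi$ for every integer $m\ge1$, we have $\|u\|_A\le K$ and $\hat u(0)=0$ whatever $d$ and the $m_j$ are. If the $m_j$ are sparse, the $\varphi(2^{m_j}z)$ are nearly independent, and under the density $f_y$ each has mean about $y\sigma^2$; by the law of large numbers $f_y$ is concentrated where $u$ is near $Cy\sigma^2=4y$. So $f_y$ with $4y$ near $a$ essentially satisfies (iii), and the choice of $C$ makes all targets $a\in\mathcal G$ reachable with $|y|<1$. Being positive, $f_y$ cannot satisfy (ii) in general. But $f_y$ is a polynomial in $y$ with $f_0=1$, so we try to extrapolate to $y=0$ by a combination $P=\sum_qc_qf_{y_q}$ with all $4y_q$ near $a$. Lagrange interpolation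 at $d+1$ points would give $P\equiv1$, which is useless: the coefficients depend on $d$, while the concentration is effective only when $d$ is large compared with $\sum|c_q|$. The next lemma gives coefficients that work approximately, for all degrees at once.

\begin{lemma}\label{lem:moments}
Let $Y\subset(-1,1)$ be a nondegenerate closed interval and $\eta>0$. There are $y_1,\dots,y_r\in Y$ and real $c_1,\dots,c_r$ with $|\sum_qc_qy_q^k-1_{k=0}|\le\eta$ for all $k\ge0$.
\end{lemma}

\begin{proof}
The vectors $(y^k)_{k\ge0}$, $y\in Y$, lie in the real space $c_0$. If $(1,0,0,\dots)$ were not in their closed span, the Hahn--Banach theorem would give $\lambda\in\ell^1$ with $\lambda_0\ne0$ and $\sum_k\lambda_ky^k=0$ on $Y$. The power series is analytic on $(-1,1)$, hence identically zero, so $\lambda_0=0$, a contradiction.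
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:kernel}]
For each $a\in\mathcal G$ apply Lemma~\ref{lem:moments} to $Y_a=\{y:|4y-a|\le\frac18\}\subset[-\frac9{32},\frac9{32}]$ with $\eta=\varepsilon/30$, obtaining $c_q,y_q$ that depend on $a$. Let $\Gamma$ be the maximum over $a$ of $\sum_q|c_q|$, fix an integer $d\ge768\,C^2\Gamma/\varepsilon$, and put $\Lambda=\max(1,\Gamma2^d)$. The $m_j$ are chosen in Steps 1 and 2. Let $P_a=\sum_qc_qf_{y_q}$; as $0\le f_y\le2^d$, we have $|P_a|\le\Lambda$.

\medskip
\noindent\emph{Step 1. If $m_1$ and the gaps $m_{j+1}-m_j$ are large enough, then $|\int_0^1(P_a-1)e^{2\pi i\xi z}dz|\le\varepsilon/6$ for all $\xi\in\mathbf R$ and $a\in\mathcal G$.}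
We have $P_a-1=\sum_J(\sum_qc_qy_q^{|J|}-1_{J=\emptyset})\varphi_J$, with coefficients bounded by $\varepsilon/30$, so it suffices to prove
\[
\Sigma(\xi):=\sum_J\Bigl|\int_0^1\varphi_J(z)e^{2\pi i\xi z}dz\Bigr|\le5 .
\]
There are $2^d$ terms, and $d$ was chosen after $\varepsilon$; the point is that the $\varphi_J$ have almost disjoint and widely spaced spectra, so that few of them are seen by a given $\xi$. For $k\in\mathbf Z^d$ put
\[
n(k)=\sum_jk_j2^{m_j},\qquad w(k)=\prod_{j:\,k_j\ne0}|\hat\varphi(k_j)|,\qquad\nu_n=\sum_{k:\,n(k)=n}w(k).
\]
Since $\hat\varphi(0)=0$, multiplying out the Fourier series gives $\varphi_J(z)=\sum_k\prod_{j\in J}\hat\varphi(k_j)\,e^{2\pi in(k)z}$, the sum running over the $k$ with $\{j:k_j\ne0\}=J$. Each $k\in\mathbf Z^d$ occurs for exactly one $J$, so $\Sigma(\xi)\le\sum_n\nu_n|\hat s(\xi+n)|$. Moreover $\nu_n=0$ unless $n\in2^{m_1}\mathbf Z$, and $\sum_n\nu_n=\sum_kw(k)=(1+\|\varphi\|_A)^d$.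

We need the following injectivity: \emph{if $Q\ge1$ and $2^{m_{j+1}-m_j}>4Q$ for all $j$, then $k\mapsto n(k)$ is injective on $[-Q,Q]^d$.} Otherwise $n(k-k')=0$ for some $k\ne k'$ in the cube. If $j$ is the largest index with $k_j\ne k_j'$, then $j>1$ and $2^{m_j}\le2Q\sum_{i<j}2^{m_i}<4Q\,2^{m_{j-1}}<2^{m_j}$, which is absurd.

Choose $Q$ with $\rho:=\sum_{|k|>Q}|\hat\varphi(k)|\le\frac1{2d}$ and take such gaps. We claim $\nu_n\le2$. Split the sum defining $\nu_n$ according to $B=\{j:|k_j|>Q\}$. Once $(k_j)_{j\in B}$ is fixed, the other coordinates lie in $[-Q,Q]$ and $\sum_{j\notin B}k_j2^{m_j}$ is prescribed, so by injectivity (put $0$ in the coordinates of $B$) there is at most one choice for them, and its factor in $w(k)$ is at most $1$ since $|\hat\varphi|\le1$. Hence $\nu_n\le\sum_B\rho^{|B|}=(1+\rho)^d\le e^{1/2}<2$.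

At most two $n\in2^{m_1}\mathbf Z$ satisfy $|\xi+n|\le2^{m_1-1}$, and they contribute at most $4$. For the others $|\hat s(\xi+n)|\le\frac2\pi2^{-m_1}\le2^{-m_1}$. So $\Sigma(\xi)\le4+(1+\|\varphi\|_A)^d2^{-m_1}\le5$ once $2^{m_1}\ge(1+\|\varphi\|_A)^d$.

\medskip
\noindent\emph{Step 2. If the gaps are large enough, then $\int_{\{|u-a|\ge1/4\}}|P_a|\,dz\le\varepsilon/6$ for all $a\in\mathcal G$.}
First, for a continuous $\Phi$ on $\mathbf T^d$ and $\eta>0$, the integrals $\int_0^1\Phi(2^{m_1}z,\dots,2^{m_d}z)\,dz$ and $\int_{\mathbf T^d}\Phi$ differ by at most $\eta$ if the gaps are large. Indeed, choose a trigonometric polynomial $\Psi$ on $\mathbf T^d$ with $|\Phi-\Psi|\le\eta/2$ and frequencies in a cube $[-Q',Q']^d$; for large gaps $n(k)\ne n(0)=0$ for all nonzero $k$ in the cube, so both integrals of $\Psi$ equal its constant term. Apply this to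
\[
\Phi_y(w)=\prod_j(1+y\varphi(w_j))\cdot\Bigl(\frac Cd\sum_j\varphi(w_j)-4y\Bigr)^2
\]
for the finitely many $y=y_q$, with $\eta=C^2/d$. Under the product probability measure $\prod_j(1+y\varphi(w_j))\,dw_j$ the variables $\varphi(w_j)$ are independent, with mean $\int\varphi(1+y\varphi)=y\sigma^2$ and variance at most $1$. So $\frac Cd\sum_j\varphi(w_j)$ has mean $4y$, and $\int\Phi_y$ is its variance, at most $C^2/d$. Therefore $\int_0^1f_y(u-4y)^2dz\le2C^2/d$, and Chebyshev's inequality gives $\int_{\{|u-4y|\ge1/8\}}f_y\le128\,C^2/d$. For $y\in Y_a$ the set $\{|u-a|\ge\frac14\}$ is contained in $\{|u-4y|\ge\frac18\}$. Summing over $q$ we get the bound $128\,C^2\Gamma/d\le\varepsilon/6$.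

\medskip
\noindent\emph{Step 3. Truncation.}
Fix $m_1,\dots,m_d$ as in Steps 1 and 2. Call $x\in X(W)$ \emph{resolved} if every $\varphi(2^{m_j}\cdot)$ is constant on $I_x$. This holds if $I_x$ misses the closed null set $\Delta'=\bigcup_j\{z\in[0,1]:2^{m_j}z\in\Delta\bmod1\}$. The unresolved intervals lie in the closed $2^{-W}$-neighborhood of $\Delta'$, and these neighborhoods decrease to $\Delta'$. So there is $W_*$ such that for $W\ge W_*$ the unresolved intervals have total length at most $\varepsilon/(6\Lambda)$. For resolved $x$, both $P_a$ and $u$ are constant on $I_x$. Let $p(x)=P_a(x)$ if $x$ is resolved and $|u(x)-a|<\frac14$, and $p(x)=0$ otherwise. Then (i) and (iii) hold. The step function $p$ differs from $P_a$ only on unresolved intervals and on $\{|u-a|\ge\frac14\}$, where $p=0$; so $\int|P_a-p|\le\varepsilon/6+\varepsilon/6$, and with Step 1, $|\int_0^1(p-1)e^{2\pi i\xi z}dz|\le\varepsilon/2$ for all real $\xi$. The sum in (ii) has period $2^W$ in $\xi$, so we may assume $|\xi|\le2^{W-1}$, where $|\hat s(\xi2^{-W})|\ge2/\pi$. By \eqref{eq:step} the left side of (ii) is at most $\frac\pi2\cdot\frac\varepsilon2<\varepsilon$.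
\end{proof}

\section{The pseudofunctions $S_T$ and their supports}\label{sec:construction}

The blocks and kernels are built once, for all nodes of $\omega^{<\omega}$; the tree $T$ only selects which kernels are multiplied. This is what makes $S_T$ continuous in $T$.

Fix $0<\delta\le1/(1+2K)$. Enumerate $\omega^{<\omega}=\{s_0,s_1,\dots\}$ so that every node comes after its proper initial segments (for instance in order of length plus sum of entries); thus $s_0=()$. Let $\mathrm{anc}(i)\subseteq\{0,\dots,i-1\}$ be the set of indices of the proper initial segments of $s_i$. The \emph{children} of $s$ are the nodes $s^\frown n$, $n\in\omega$, obtained by appending one entry.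

\subsection*{The recursion}
Put $R_0=0$ and $L_{-1}=1$. At stage $i\ge0$ the numbers $R_i$, $L_{i-1}$ and all objects with index $l<i$ are available.
\begin{enumerate}
\item[(a)] \emph{Accuracy.} Let $\varepsilon_i=2^{-i-2}\delta\,L_{i-1}^{-1}\min\bigl(1,\min_{l<i}\beta_l/H_l\bigr)$. Proposition~\ref{prop:kernel} for $\varepsilon_i$ gives $u_i$, $\Lambda_i$ and a threshold $W_*$. Put $L_i=L_{i-1}\Lambda_i$.
\item[(b)] \emph{Block.} Choose $W_i\ge W_*$ so large that $R_{i+1}:=R_i+W_i$ satisfies $2^{R_{i+1}}\ge2^iL_i$. Let $X_i=X(W_i)$, and let $p^{(i)}_a:X_i\to\mathbf R$, $a\in\mathcal G$, be the kernels given by the proposition.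
\item[(c)] \emph{Target.} Define a function $a_i$ of $(x_l)_{l\in\mathrm{anc}(i)}$, $x_l\in X_l$, with values in $[-1,1]$: let $a_0=1$, and if $s_i$ is a child of $s_l$ let $a_i=2(a_l-u_l(x_l))$ where $p_l\ne0$ and $a_i=0$ where $p_l=0$. Let $a_i^*$ be the point of $\mathcal G$ nearest to $a_i$ (the smaller one in case of a tie), so $|a_i-a_i^*|\le\frac1{16}$. Where $p_l\ne0$ we have $|a_l-u_l(x_l)|<\frac1{16}+\frac14$ by (iii), so indeed $|a_i|\le1$.
\item[(d)] \emph{Kernels.} Let $p_i=p^{(i)}_{a_i^*}(x_i)$, a function of $x_i$ and $(x_l)_{l\in\mathrm{anc}(i)}$. For fixed $(x_l)_{l\in\mathrm{anc}(i)}$ let $\kappa_i$ be the indicator function of the nonempty set $\{x_i:p_i\ne0\}$ divided by its mean over $X_i$.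
\item[(e)] \emph{Detection scale.} Let $\beta_i>0$ be the least nonzero value of $|\prod_{l\in J}p_l|$ over all $J\subseteq\{0,\dots,i\}$ and all $(x_0,\dots,x_i)$. For each dyadic interval $I$ of length $2^{-R_{i+1}}$ let $h_I\ge0$ be a smooth function with support in the interior of $I$ and $\int h_I=1$, all translates of one function, and let $H_i=\|h_I\|_A$.
\end{enumerate}
The choice of $\varepsilon_l$ gives
\begin{equation}\label{eq:eps}
\sum_{l\ge0}L_{l-1}\varepsilon_l\le\frac\delta2,\qquad\sum_{l>i}L_{l-1}\varepsilon_l<\frac{\beta_i}{H_i}.
\end{equation}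
The first inequality makes the product of the kernels converge, and the second prevents later kernels from erasing the support created up to stage $i$. The positive kernels $\kappa_i$ and the condition on $R_{i+1}$ enter only in Section~\ref{sec:wf}.

\subsection*{Digits}
Let $\Omega=\prod_iX_i$ with the product of the uniform probabilities; $\mathbf E$ is the expectation, and $\mathbf E_i$ is the average over $x_i$ with the other coordinates fixed. The map $\theta:\Omega\to\mathbf T$, $\theta(\mathbf x)=\sum_i2^{-R_i}x_i$, is the binary expansion with the digits grouped in blocks. Since $\sum_{l>i}2^{-R_l}x_l\le\sum_{l>i}(2^{-R_l}-2^{-R_{l+1}})=2^{-R_{i+1}}$ and $2^{R_i-R_l}x_l\in\mathbf Z$ for $l<i$, we have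
\begin{equation}\label{eq:digit}
2^{R_i}\theta(\mathbf x)\in I_{x_i}\pmod1 .
\end{equation}
The map $\theta$ is continuous, one-to-one off the preimage of the dyadic rationals, and sends the cylinder with prescribed $x_0,\dots,x_i$ onto a closed dyadic interval of length $2^{-R_{i+1}}$, the probability of the cylinder; so it carries the probability to Lebesgue measure. A \emph{cylinder function} $G$, that is, a function on $\Omega$ depending on finitely many coordinates, is identified with a step function on $\mathbf T$; then $\hat G(\ell)=\mathbf E[G\cdot\overline{e_\ell\circ\theta}]$ and $\|G\|_{PM}\le\mathbf E|G|$. All later estimates come from the following lemma.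

\begin{lemma}\label{lem:three}
Let $G$ be a cylinder function that does not depend on $x_i$.
\begin{enumerate}
\item[(a)] $\|G(p_i-1)\|_{PM}\le\varepsilon_i\,\mathbf E|G|$.
\item[(b)] The $\ell$-th Fourier coefficient of $G(\kappa_i-1)$ has modulus at most $4\pi|\ell|2^{-R_i}\,\mathbf E|G|$.
\item[(c)] Let $j\ge-1$. If $b_l\in\{1,p_l,\kappa_l\}$ for $l\le\min(i,j)$ and $b_l\in\{1,\kappa_l\}$ for $j<l\le i$, then $\mathbf E\prod_{l\le i}|b_l|\le L_j$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $\overline{e_\ell(\theta(\mathbf x))}=\chi(\mathbf x)\,e^{2\pi i\xi x_i}$ with $\xi=-\ell2^{-R_i}$, where $|\chi|=1$ and $\chi$ does not depend on $x_i$. For $b\in\{p_i,\kappa_i\}$ the $\ell$-th coefficient of $G(b-1)$ is $\mathbf E\bigl[G\chi\,\mathbf E_i[(b-1)e^{2\pi i\xi x_i}]\bigr]$. For $b=p_i$ the inner average is at most $\varepsilon_i$ in modulus by Proposition~\ref{prop:kernel}(ii), whatever the other coordinates are. For $b=\kappa_i$ we have $\mathbf E_i(\kappa_i-1)=0$ and $\mathbf E_i|\kappa_i-1|\le2$, so the inner average equals $\mathbf E_i[(\kappa_i-1)(e^{2\pi i\xi x_i}-1)]$ and is at most $2\cdot2\pi|\xi|$.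 For (c), average over $x_i,x_{i-1},\dots,x_0$ in this order. Since $b_m$ depends only on coordinates of index at most $m$, only $b_l$ still depends on $x_l$ when its turn comes, and $\mathbf E_l|b_l|$ is at most $\Lambda_l$ if $b_l=p_l$ and equals $1$ otherwise.
\end{proof}

\subsection*{Definition of $S_T$}
For $T\in\mathrm{Tr}$ let $S_T^{(-1)}=1$ and $S_T^{(i)}=\prod_{l\le i,\ s_l\in T}p_l$. The difference $S_T^{(i)}-S_T^{(i-1)}$ is $0$ if $s_i\notin T$ and $S_T^{(i-1)}(p_i-1)$ otherwise, so its $PM$-norm is at most $L_{i-1}\varepsilon_i$ by Lemma~\ref{lem:three}(a),(c). By \eqref{eq:eps} the limit $S_T=\lim_iS_T^{(i)}$ exists in norm, and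
\begin{equation}\label{eq:close}
\|S_T-S_T^{(i)}\|_{PM}\le\sum_{l>i}L_{l-1}\varepsilon_l,\qquad\|S_T-1\|_{PM}\le\frac\delta2 .
\end{equation}
Thus $\|S_T\|_{PM}\le2$, and $S_T\in PF$ because the $S_T^{(i)}$ are step functions and $PF$ is closed. The map $T\mapsto S_T$ is norm-continuous: if $T$ and $T'$ have the same intersection with $\{s_0,\dots,s_i\}$, then $\|S_T-S_{T'}\|_{PM}\le2\sum_{l>i}L_{l-1}\varepsilon_l$.

\subsection*{The support}
Let $\Omega_T^{(i)}$ be the clopen set of $\mathbf x$ with $p_l(\mathbf x)\ne0$ for all $l\le i$ with $s_l\in T$, and let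
\[
\Omega_T=\bigcap_i\Omega_T^{(i)},\qquad E_T^{(i)}=\theta(\Omega_T^{(i)}),\qquad E_T=\theta(\Omega_T).
\]
These sets are compact, the $E_T^{(i)}$ decrease, and $E_T=\bigcap_iE_T^{(i)}$: if $t$ lies in every $E_T^{(i)}$, the compact sets $\theta^{-1}(t)\cap\Omega_T^{(i)}$ are nonempty and decreasing. Both inclusions in the next lemma are needed: Section~\ref{sec:branch} finds a function vanishing on $E_T$, which must contain the support, and Section~\ref{sec:wf} approximates $S_T$ by measures on $E_T$, which must not exceed it.

\begin{lemma}\label{lem:support}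
$\operatorname{supp}S_T=E_T$.
\end{lemma}

\begin{proof}
For $j\ge i$ the step function $S_T^{(j)}$ vanishes almost everywhere off $E_T^{(j)}\subseteq E_T^{(i)}$, so $\operatorname{supp}S_T\subseteq E_T^{(i)}$ by (P2), for every $i$. Conversely, let $\mathbf x\in\Omega_T$, let $i\ge0$, and let $I\ni\theta(\mathbf x)$ be the dyadic interval determined by $x_0,\dots,x_i$. On the interior of $I$ the function $S_T^{(i)}$ is a nonzero constant, of modulus at least $\beta_i$, so $|\langle h_I,S_T^{(i)}\rangle|\ge\beta_i$. By \eqref{eq:close} and \eqref{eq:eps}, $|\langle h_I,S_T-S_T^{(i)}\rangle|<H_i\cdot\beta_i/H_i$. Hence $\langle h_I,S_T\rangle\ne0$, and $I$ meets $\operatorname{supp}S_T$. As $i\to\infty$ the intervals shrink to $\theta(\mathbf x)$, which therefore belongs to the closed set $\operatorname{supp}S_T$.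
\end{proof}

\section{An infinite branch obstructs synthesis}\label{sec:branch}

\begin{proposition}\label{prop:branch}
If $T\notin\mathrm{WF}$, there is $g\in A$ with $g=0$ on $E_T$ and $\langle g,S_T\rangle\ne0$.
\end{proposition}

\begin{proof}
Let $b$ be an infinite branch of $T$ and let $i(n)$ be the index with $s_{i(n)}=b|n$. Put $U_i(t)=u_i(2^{R_i}t)$, so $\|U_i\|_A\le K$ and $\hat U_i(0)=0$, and let
\[
g=1-\sum_{n\ge0}2^{-n}U_{i(n)}\in A,\qquad\|g\|_A\le1+2K,\qquad\hat g(0)=1 .
\]
By \eqref{eq:close}, $|\langle g,S_T\rangle-1|=|\langle g,S_T-1\rangle|\le(1+2K)\delta/2\le\frac12$, so $\langle g,S_T\rangle\ne0$.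

Let $t=\theta(\mathbf x)$ with $\mathbf x\in\Omega_T$. Every node $b|n$ is in $T$, so $p_{i(n)}(\mathbf x)\ne0$. Hence $u_{i(n)}$ is constant on $I_{x_{i(n)}}$ and $U_{i(n)}(t)=u_{i(n)}(x_{i(n)})$ by \eqref{eq:digit}; also $a_{i(n+1)}=2(a_{i(n)}-U_{i(n)}(t))$. We claim that $1-\sum_{n<m}2^{-n}U_{i(n)}(t)=2^{-m}a_{i(m)}$. For $m=0$ this reads $1=a_0$, and subtracting $2^{-m}U_{i(m)}(t)$ from both sides turns the right side into $2^{-m}(a_{i(m)}-U_{i(m)}(t))=2^{-m-1}a_{i(m+1)}$. Since $|a_{i(m)}|\le1$, letting $m\to\infty$ gives $g(t)=0$.
\end{proof}

\section{Well-founded trees give synthesis}\label{sec:wf}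

Fix a tree $T$. We must approximate $S_T$ by measures carried by $E_T$. The partial products $S_T^{(i)}$ are measures, but they are carried only by the larger sets $E_T^{(i)}$. To cut the support down to $E_T$ while keeping a measure, we use at the remaining nodes the positive kernel $\kappa_l$, which has the same support as $p_l$ and costs nothing in $L^1$. For any subset $F\subseteq T$ let
\[
b_l=\begin{cases}p_l&\text{if }s_l\in F,\\ \kappa_l&\text{if }s_l\in T\setminus F,\\ 1&\text{if }s_l\notin T,\end{cases}\qquad D_F^{(i)}=\prod_{l\le i}b_l .
\]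
Thus $D_T^{(i)}=S_T^{(i)}$, and $D_F^{(j)}$ is supported in $E_T^{(i)}$ for $j\ge i$ because $\kappa_l$ and $p_l$ vanish at the same points. As in Example~\ref{ex:one}, $\kappa_l$ need not be close to $1$ in $PM$, so these products need not converge in norm. At a fixed frequency, however, a deep block is invisible; this is the purpose of the condition $2^{R_{i+1}}\ge2^iL_i$.

\begin{lemma}\label{lem:coef}
For each $\ell\in\mathbf Z$ the limit $d_F(\ell)=\lim_i\hat D_F^{(i)}(\ell)$ exists, uniformly in $F\subseteq T$. If $F_0\subseteq F_1\subseteq\cdots$ have union $F$, then $d_{F_k}(\ell)\to d_F(\ell)$.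
\end{lemma}

\begin{proof}
For $i\ge1$ we have $D_F^{(i)}-D_F^{(i-1)}=D_F^{(i-1)}(b_i-1)$ and $\mathbf E|D_F^{(i-1)}|\le L_{i-1}$. By Lemma~\ref{lem:three} the $\ell$-th coefficient of the difference is at most $L_{i-1}\varepsilon_i+4\pi|\ell|L_{i-1}2^{-R_i}\le L_{i-1}\varepsilon_i+4\pi|\ell|2^{-(i-1)}$, which is summable and independent of $F$. For the second statement fix $i$. For large $k$ the sets $F_k$ and $F$ have the same intersection with $\{s_0,\dots,s_i\}$, so $D_{F_k}^{(i)}=D_F^{(i)}$ and $|d_{F_k}(\ell)-d_F(\ell)|$ is at most twice the tail of the series beyond $i$.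
\end{proof}

If $\sup_i\|D_F^{(i)}\|_{PM}<\infty$, then by (P1) the $D_F^{(i)}$ converge weak* to a pseudomeasure $D_F$ with $\hat D_F=d_F$, supported in $E_T$ by (P2). For example $D_T=S_T$. If $F\subseteq\{s_0,\dots,s_j\}$, then $\mathbf E|D_F^{(i)}|\le L_j$ for all $i$ by Lemma~\ref{lem:three}(c); as balls of $C(\mathbf T)^*$ are weak*-compact and metrizable, a subsequence converges to a measure, which has the Fourier coefficients $d_F$. Therefore
\begin{equation}\label{eq:finite}
F\text{ finite}\ \Longrightarrow\ D_F\in M(E_T).
\end{equation}
If finite sets $F_k$ increase to $T$, the measures $D_{F_k}$ converge to $S_T$ coefficientwise. The whole difficulty is that weak*-convergence requires a bound on $\|D_{F_k}\|_{PM}$.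

\begin{example}[height one]\label{ex:star}
Let $T=\{()\}\cup\{(n):n\in\omega\}$ and $F_k=\{(),(0),\dots,(k)\}$. The $L^1$ bound for $D_{F_k}^{(i)}$ is a product of numbers $\Lambda_l$ that grows with $k$. But the kernel of a node $(n)$ depends only on its own block and on $x_0$, so no other factor depends on the block of $(n)$. We can therefore replace the factors $p_l$ with $s_l\in\{(0),\dots,(k)\}$ by $1$, one at a time, from the largest index down. By Lemma~\ref{lem:three}(a),(c) the replacement at $l$ changes the product by at most $L_{l-1}\varepsilon_l$ in $PM$, since only $p_m$ with $m<l$ remain in the cofactor. What is left is $p_0$ times a product of $\kappa$'s, of $L^1$-norm at most $L_0$. So $\|D_{F_k}\|_{PM}\le L_0+1$, $D_{F_k}\to S_T$ weak*, and $S_T\in M(E_T)^{(1)}$.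

For the tree of all sequences of length at most $2$ the same sets $F_k$ fail the test: the factors $\kappa$ at the nodes $(n,m)$ depend on the block of $(n)$ and block the replacement. The remedy is to put all children of $(n)$ into $F$ first, by a limit as above, and to let the number of nodes $(n)$ grow afterward, by a second limit.
\end{example}

The example isolates the nodes that cannot be replaced. For $F\subseteq T$ let $\partial F$ be the set of $t\in F$ that have a child in $T\setminus F$. For $v\in T$ let $T_{[v]}$ be the set of nodes of $T$ that extend $v$, including $v$. Directly from the definition,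
\begin{equation}\label{eq:boundary}
\partial F\subseteq F,\qquad\partial(F\cup F')\subseteq\partial F\cup\partial F',\qquad\partial T_{[v]}=\emptyset .
\end{equation}

\begin{lemma}\label{lem:bound}
Let $F\subseteq T$ and $j\ge-1$ with $\partial F\subseteq\{s_l:l\le j\}$. Then $\|D_F^{(i)}\|_{PM}\le L_j+1$ for all $i$. Hence $D_F$ exists and $\|D_F\|_{PM}\le L_j+1$.
\end{lemma}

\begin{proof}
For $i\le j$ use Lemma~\ref{lem:three}(c). Let $i>j$, and let $l_1<\dots<l_r$ be the indices $l\in(j,i]$ with $s_l\in F$. Replace $p_{l_r},p_{l_{r-1}},\dots,p_{l_1}$ by $1$, in this order. The change made at $l=l_q$ is $G(p_l-1)$ with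
\[
G=\prod_{m<l}b_m\cdot\prod_{l<m\le i,\ s_m\in T\setminus F}\kappa_m .
\]
We show that $G$ does not depend on $x_l$. The first product involves only coordinates of index less than $l$. A factor $\kappa_m$ with $m>l$ depends on $x_l$ only if $s_l$ is a proper initial segment of $s_m$. In that case consider the initial segments of $s_m$ that extend $s_l$. They all lie in $T$ and have index at least $l>j$, so none is in $\partial F$; since $s_l\in F$, they lie in $F$ one after another, and so $s_m\in F$, which is excluded. By Lemma~\ref{lem:three}(a),(c), $\|G(p_l-1)\|_{PM}\le\varepsilon_lL_{l-1}$, and these changes sum to at most $\delta/2\le1$ by \eqref{eq:eps}. After all replacements no $p_m$ with $m>j$ remains, so the $L^1$-norm is at most $L_j$.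
\end{proof}

\begin{proposition}\label{prop:wf}
If $T\in\mathrm{WF}$, then $S_T\in N(E_T)$.
\end{proposition}

\begin{proof}
The induction has to add whole subtrees one after another, each time together with the node above them, so the inductive statement must tolerate extra finite sets. Call $F\subseteq T$ \emph{good} if $\partial F$ is finite and $D_{F\cup H}\in N(E_T)$ for every finite $H\subseteq T$; here $D_{F\cup H}$ exists by \eqref{eq:boundary} and Lemma~\ref{lem:bound}. The empty set is good by \eqref{eq:finite}, and the union of a good set and a finite set is good. Call a node $v\in T$ \emph{tame} if $F\cup T_{[v]}$ is good for every good $F$.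

\emph{If all children of $v$ in $T$ are tame, then $v$ is tame.} Let $F$ be good and
\[
F_k=F\cup\{v\}\cup\bigcup\{T_{[v^\frown n]}:n\le k,\ v^\frown n\in T\}.
\]
Each $F_k$ is good: add $\{v\}$, then the finitely many subtrees one at a time. Let $H\subseteq T$ be finite. The sets $F_k\cup H$ increase to $F'=F\cup T_{[v]}\cup H$, and by \eqref{eq:boundary} the sets $\partial(F_k\cup H)$ and $\partial F'$ are all contained in the \emph{same} finite set $\partial F\cup\{v\}\cup H$. By Lemma~\ref{lem:bound} the norms $\|D_{F_k\cup H}\|_{PM}$ are bounded, so $D_{F_k\cup H}\to D_{F'}$ weak* by Lemma~\ref{lem:coef} and (P1). Since $N(E_T)$ is weak*-closed, $D_{F'}\in N(E_T)$. As $\partial(F\cup T_{[v]})\subseteq\partial F$ is finite, $F\cup T_{[v]}$ is good.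

If the root were not tame, it would have a child in $T$ that is not tame, which would have such a child in turn, and so on along an infinite branch. This is the only use of well-foundedness. So the root is tame, and with $F$ and $H$ empty we get $S_T=D_T\in N(E_T)$.
\end{proof}

\begin{remark}
Lemma~\ref{lem:bound} cannot be made uniform in $\partial F$. Let $T=\{b|n:n\in\omega\}$ be a single branch and $F_m=\{b|n:n<m\}$, so that $\partial F_m=\{b|(m-1)\}$ escapes to infinity. The measures $D_{F_m}\in M(E_T)$ converge to $S_T$ coefficientwise, while $S_T\notin N(E_T)$ by Proposition~\ref{prop:branch}; so no subsequence is bounded, and $\|D_{F_m}\|_{PM}\to\infty$.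
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The map $T\mapsto S_T$ has the stated continuity and bound by Section~\ref{sec:construction}. Since $\operatorname{supp}S_T=E_T$, Proposition~\ref{prop:branch} shows that $S_T$ is not synthesizable for $T\notin\mathrm{WF}$, and Proposition~\ref{prop:wf} with \eqref{eq:dual} shows that it is synthesizable for $T\in\mathrm{WF}$. The map $T\mapsto\frac12S_T$ is continuous into $B_1(PM)$, has values in $PF$, and $\mathrm{WF}=\{T:\frac12S_T\in\mathcal S_0\}$. So it reduces the complete set $\mathrm{WF}$ to the coanalytic set $\mathcal S_0$.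
\end{proof}

\section{The local theorem and the order of synthesis}\label{sec:more}

Since $S_T$ is as close to $1$ as we like, $qS_T$ is close to $q$ for a trigonometric polynomial $q$, and such $q$ are dense. The only new point is that $q$ may have zeros on $E_T$, so we must check that multiplication by $q$ does not destroy the obstruction of Section~\ref{sec:branch}. Here we use that we are in $PF$.

\begin{lemma}\label{lem:inj}
If $q\ne0$ is a trigonometric polynomial, $R\in PF$ and $qR=0$, then $R=0$.
\end{lemma}

\begin{proof}
Factor $q=c\,e_m\prod_j(e_1-\lambda_j)$ with $c\ne0$ and $\lambda_j\ne0$. Each factor maps $PF$ into $PF$ by (P3), and $c\,e_m$ is invertible, so it suffices to treat $q=e_1-\lambda$. Then $\hat R(n-1)=\lambda\hat R(n)$, so $|\hat R(n)|=|\lambda|^{-n}|\hat R(0)|$ for all $n\in\mathbf Z$. This tends to $0$ at both ends only if $\hat R(0)=0$.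
\end{proof}

(In $PM$ the lemma is false: $e_1-1$ annihilates the point mass at $0$.)

\begin{proof}[Proof of Theorem~\ref{thm:local}]
If $S\in PF$, its Fej\'er means, with coefficients $\max(0,1-|n|/m)\hat S(n)$, have norm at most $\|S\|_{PM}$ and converge to $S$ in norm because $\hat S(n)\to0$. Multiplying them by a constant slightly less than $1$, we see that the trigonometric polynomials of norm less than $1$ are dense in the unit ball of $PF$, and so are the nonzero ones. Pick such a $q\ne0$ in $\mathcal V$. By (P3) and \eqref{eq:close}, $\|qS_T-q\|_{PM}\le\|q\|_A\delta/2$. Carry out the construction with $\delta$ so small that $\|qS_T\|_{PM}\le1$ and $qS_T\in\mathcal V$ for all $T$. The map $T\mapsto qS_T\in PF$ is norm-continuous.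

Let $Z$ be the finite zero set of $q$. Then $E_T\setminus Z\subseteq\operatorname{supp}(qS_T)\subseteq E_T$. Indeed, if $\psi$ is smooth with support off $E_T$, so is $\psi q$, and $\langle\psi,qS_T\rangle=\langle\psi q,S_T\rangle=0$; if $\psi$ is smooth with support off $Z\cup\operatorname{supp}(qS_T)$, so is $\psi/q$, and $\langle\psi,S_T\rangle=\langle\psi/q,qS_T\rangle=0$.

Let $T\in\mathrm{WF}$. If $f\in A$ vanishes on $\operatorname{supp}(qS_T)$, then $fq\in A$ vanishes on $E_T$, so $\langle f,qS_T\rangle=\langle fq,S_T\rangle=0$. Thus $qS_T$ is synthesizable.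

Let $T\notin\mathrm{WF}$ and take $g$ from Proposition~\ref{prop:branch}. Then $gS_T\in PF$, and $gS_T\ne0$ since $\langle1,gS_T\rangle=\langle g,S_T\rangle\ne0$. By Lemma~\ref{lem:inj}, $q\,gS_T\ne0$, so $\langle e_mg,qS_T\rangle=\langle e_m,q\,gS_T\rangle\ne0$ for some $m$, while $e_mg$ vanishes on $E_T\supseteq\operatorname{supp}(qS_T)$. Thus $qS_T$ is not synthesizable.

So $T\mapsto qS_T$ reduces $\mathrm{WF}$ to $\mathcal S_0\cap\mathcal V$, and it remains to see that this set is coanalytic. As $PF$ is norm-separable, $\mathcal V$ is a countable union of sets $B\cap B_1(PM)\cap PF$ with $B$ a closed norm ball of $PM$. Such balls are weak*-closed, so $\mathcal V$ is Borel in $B_1(PM)$ by Lemma~\ref{lem:borel}, and $\mathcal S_0\cap\mathcal V$ is coanalytic.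
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:order}]
Let $\mathcal R_\alpha=\{(S,E):S\in M(E)^{(\alpha)}\}\subseteq\mathbf C^{\mathbf Z}\times K(\mathbf T)$. We show by induction that $\mathcal R_\alpha$ is analytic for $\alpha<\omega_1$.

For $c\in\omega$ the set $M_c$ of measures of total variation at most $c$ is compact in $\mathbf C^{\mathbf Z}$, as the image of a weak*-compact ball of $C(\mathbf T)^*$ under the continuous map $\mu\mapsto\hat\mu$. The set of $(\mu,E)\in M_c\times K(\mathbf T)$ with $\operatorname{supp}\mu\subseteq E$ is closed: if $(\mu_n,E_n)\to(\mu,E)$ with $\operatorname{supp}\mu_n\subseteq E_n$, and $\psi$ is smooth with support off $E$, then $\operatorname{supp}\psi$ misses $E_n$ for large $n$, so $\langle\psi,\mu\rangle=\lim_n\langle\psi,\mu_n\rangle=0$ by (P1). Hence $\mathcal R_0$ is a countable union of closed sets. For $0<\alpha<\omega_1$, (P1) shows that $(S,E)\in\mathcal R_\alpha$ if and only if there is $(S_n)\in(\mathbf C^{\mathbf Z})^\omega$ such that $\sup_n\|S_n\|_{PM}<\infty$, $\hat S_n(\ell)\to\hat S(\ell)$ for all $\ell$, and $(S_n,E)\in\bigcup_{\beta<\alpha}\mathcal R_\beta$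 for all $n$. The first two conditions are Borel, and the third is a countable intersection of countable unions of analytic conditions. So $\mathcal R_\alpha$ is the projection of an analytic set.

Suppose the theorem fails for $\alpha$. Then $(S_T,\operatorname{supp}S_T)\in\mathcal R_\alpha$ for all $T\in\mathrm{WF}$ by Theorem~\ref{thm:main}. For $T\notin\mathrm{WF}$ we have $S_T\notin N(\operatorname{supp}S_T)\supseteq M(\operatorname{supp}S_T)^{(\alpha)}$. So $\mathrm{WF}$ is the preimage of $\mathcal R_\alpha$ under $T\mapsto(S_T,\operatorname{supp}S_T)$, which is a Borel map by Lemma~\ref{lem:borel}. Then $\mathrm{WF}$ is analytic as well as coanalytic, hence Borel by Suslin's theorem, a contradiction.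
\end{proof}

\begin{thebibliography}{1}
\bibitem{CSP} \emph{The Class of Synthesizable Pseudomeasures},\\
\texttt{https://authors.library.caltech.edu/38619/1/euclid.ijm.1255987982.pdf}
\end{thebibliography}
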